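\title{Isometries between positive unit spheres of noncommutative $L^p$-spaces}

\begin{abstract}
Let $M$ and $N$ be von Neumann algebras and let $1\le p<\infty$. We prove that every distance preserving bijection between the positive parts of the unit spheres of the Haagerup spaces $L^p(M)$ and $L^p(N)$ has the form $R^{1/p}\mapsto(R\circ\Theta)^{1/p}$, where $R$ runs through the normal states of $M$ and $\Theta:N\to M$ is a uniquely determined Jordan $^*$-isomorphism. In particular it extends to a surjective linear isometry $L^p(M)\to L^p(N)$. For $p>1$ the proof differentiates the distance function at a point orthogonal to the points under study; for $p=1$ it uses a Mazur--Ulam argument on sets of metric midpoints.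
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $M$ be a von Neumann algebra with predual $M_*$. For $1\le p<\infty$ let $L^p(M)$ be the Haagerup noncommutative $L^p$-space of $M$ and $L^p_+(M)$ its positive cone. The construction is recalled in Section~\ref{sec:prelim}; for $M=\mathbb C^n$ it gives $\ell^p_n$, and for a matrix algebra it gives the same matrices with the norm $\operatorname{Tr}(|x|^p)^{1/p}$. The space $L^1(M)$ is identified with $M_*$. We study the positive part of the unit sphere,
\[
\mathcal S_p(M)=\{T\in L^p_+(M):\|T\|_p=1\},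
\]
as a metric space, with the distance $\|T-T'\|_p$. The set $\mathcal S_1(M)$ is the set of normal states of $M$, and $R\mapsto R^{1/p}$ is a bijection of $\mathcal S_1(M)$ onto $\mathcal S_p(M)$. So $\mathcal S_p(M)$ is the normal state space with the metric $\|R^{1/p}-S^{1/p}\|_p$, and we ask how much of $M$ this metric remembers.

It cannot remember the order of products. The transposition $x\mapsto x^{t}$ of $n\times n$ matrices preserves the eigenvalues of self-adjoint matrices, so it maps $\mathcal S_p$ onto itself and preserves distances, although it reverses products. The right class of maps contains both isomorphisms and anti-isomorphisms. A \emph{Jordan $^*$-isomorphism} $\Theta:N\to M$ is a linear bijection with $\Theta(y^*)=\Theta(y)^*$ and $\Theta(y^2)=\Theta(y)^2$ for all $y\in N$. It is unital and maps $N_+$ onto $M_+$; hence it preserves suprema of bounded increasing nets, and its \emph{pre-adjoint} $\Theta_*(R)=R\circ\Theta$ maps $M_*=L^1(M)$ onto $N_*=L^1(N)$ and normal states onto normal states.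

\begin{example}\label{ex:C2}
For $M=\mathbb C$ the sphere is one point. For $M=\mathbb C^2$ it is the arc of all $(a,b)$ with $a,b\ge0$ and $a^p+b^p=1$. All coordinates lie in $[0,1]$, so $|a-c|^p+|b-d|^p\le2$, with equality only for the two endpoints $(1,0)$ and $(0,1)$. An isometry of the arc onto itself therefore fixes or swaps the endpoints. The $p$-th power of the distance from $(a,b)$ to $(1,0)$ is $(1-a)^p+1-a^p$, a strictly decreasing function of $a\in[0,1]$, so this distance determines the point. Hence the arc has exactly two isometries, the identity and the flip, and they come from the two automorphisms of $\mathbb C^2$.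
\end{example}

This suggests that all isometries come from Jordan $^*$-isomorphisms. The statement was posed as a conjecture in \cite{shells}. For $p=1$ it is known when $M$ is commutative and, more generally, when $M$ is of type~I. We prove it for all von Neumann algebras and all $p$; the proof does not use these special cases.

\begin{theorem}\label{thm:main}
Let $M,N$ be von Neumann algebras, let $p\in[1,\infty)$, and let $\Psi:\mathcal S_p(M)\to\mathcal S_p(N)$ be a distance preserving bijection. Then there is a Jordan $^*$-isomorphism $\Theta:N\to M$ such that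
\begin{equation}\label{eq:main}
\Psi(R^{1/p})=\Theta_*(R)^{1/p}\qquad\text{for all }R\in\mathcal S_1(M).
\end{equation}
\end{theorem}

A von Neumann algebra has a normal state unless it is $\{0\}$. So if one of $M,N$ is $\{0\}$, both spheres are empty, both algebras are $\{0\}$, and there is nothing to prove. \emph{From now on $M,N\ne\{0\}$.} Surjectivity of $\Psi$ cannot be dropped: the one-point space $\mathcal S_p(\mathbb C)$ embeds isometrically in every sphere.

\begin{theorem}\label{thm:more}
Let $M,N$ be nonzero von Neumann algebras and $p\in[1,\infty)$.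
\begin{enumerate}
\item[(i)] For every Jordan $^*$-isomorphism $\Theta:N\to M$, formula \eqref{eq:main} defines a distance preserving bijection $\Psi:\mathcal S_p(M)\to\mathcal S_p(N)$, and $\Theta$ is determined by $\Psi$.
\item[(ii)] Every $\Psi$ as in Theorem~\ref{thm:main} extends to a surjective complex-linear isometry $L^p(M)\to L^p(N)$.
\item[(iii)] If $M\ne\mathbb C$ and $\Psi:\mathcal S_p(M)\to\mathcal S_{p'}(N)$ is a distance preserving bijection with $p,p'\in[1,\infty)$, then $p=p'$.
\end{enumerate}
\end{theorem}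

Thus the distance preserving bijections $\mathcal S_p(M)\to\mathcal S_p(N)$ correspond one-to-one to the Jordan $^*$-isomorphisms $N\to M$. Part (iii) fails for $M=N=\mathbb C$, where every sphere is a point.

\subsection*{The idea for $p>1$}
The map $\Psi$ is defined on a curved set and nothing in the hypothesis mentions sums, so the first task is to recover linearity. For $p=2$ this is polarization: $\|R-X\|_2^2=2-2\operatorname{tr}(RX)$ for $R,X\in\mathcal S_2(M)$, so $\Psi$ preserves the pairing $\operatorname{tr}(RX)$, which is linear in $X$. For general $p>1$ the natural pairing is $\operatorname{tr}(R^{p-1}X)$. It is still linear in $X$, but it is no longer a function of $\|R-X\|_p$. It does appear as a \emph{derivative} of distances, provided there is a spare direction. Take $M=\mathbb C^3$, the spare point $S=(1,0,0)$, and unit vectors $X=(0,x_2,x_3)$, $Z=(0,z_2,z_3)$ with nonnegative entries. The curve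
\[
T_b=\big((1-b^p)^{1/p},\,bx_2,\,bx_3\big),\qquad 0\le b<1,
\]
lies in $\mathcal S_3$'s analogue $\mathcal S_p(\mathbb C^3)$, and it leaves $S$ with velocity $X$ because $b^p=o(b)$. For $z,x\ge0$ we have $|z-bx|^p=z^p-pb\,z^{p-1}x+o(b)$, also when $z=0$. Hence
\[
\|T_b-Z\|_p^p=1-b^p+|z_2-bx_2|^p+|z_3-bx_3|^p=2-pb\,\big(z_2^{p-1}x_2+z_3^{p-1}x_3\big)+o(b).
\]
The first-order term is the pairing $\operatorname{tr}(Z^{p-1}X)$. An isometry $\Psi$ preserves the left side, and we shall see in Section~\ref{sec:deriv} that the image curve leaves $\Psi(S)$ with velocity $\Psi(X)$; comparing first-order terms shows that the pairing is preserved.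

For $p=1$ the same computation is blind: if $z_2,z_3>0$, then $\|T_b-Z\|_1=2-2b$ for small $b$, whatever $X$ and $Z$ are. On the other hand $\mathcal S_1(M)$ is convex, and one can characterize certain linear midpoints by the metric alone.

\subsection*{Outline}
Section~\ref{sec:prelim} collects the facts on $L^p(M)$ that we use. Section~\ref{sec:orth} shows that $\Psi$ preserves orthogonality and reduces Theorem~\ref{thm:main} to the additivity of one map. Both methods above need a point orthogonal to the given ones. In an infinite-dimensional algebra such a point exists after an arbitrarily small perturbation; this gives the case $p=1$ in Section~\ref{sec:p1} and the case $p>1$ in Sections~\ref{sec:deriv} and~\ref{sec:ideals}. In finite dimensions there is no such room, and Section~\ref{sec:fd} argues with minimal projections instead. Theorem~\ref{thm:more} is proved in Section~\ref{sec:more}.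

\section{Noncommutative $L^p$-spaces}\label{sec:prelim}

\subsection{Standard facts}
Fix a faithful normal semifinite weight $\varphi$ on $M$ with modular automorphism group $\sigma^\varphi$. The \emph{core} $c(M)$ is the crossed product $M\rtimes_{\sigma^\varphi}\mathbb R$. It contains $M$ and carries a faithful normal semifinite trace $\tau$ and a one-parameter automorphism group $\theta$, the \emph{dual action}, whose fixed point algebra is $M$. A closed densely defined operator $x$ affiliated with $c(M)$ is \emph{$\tau$-measurable} if $\tau(\chi_{(\lambda,\infty)}(|x|))<\infty$ for some $\lambda>0$. These operators form a $^*$-algebra under the closures of sums and products, $\theta$ extends to it, and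
\[
L^p(M)=\{x\ \tau\text{-measurable}:\ \theta_s(x)=e^{-s/p}x\ \text{ for all }s\in\mathbb R\},\qquad L^\infty(M)=M.
\]
Another choice of $\varphi$ gives the same spaces, up to a canonical identification that respects all the structure below. The concrete form of the core is needed only in Appendix~\ref{app:jordan}; everywhere else we use the following facts from the work of Haagerup, Terp, and Fack and Kosaki. We write $L^p=L^p(M)$, $L^p_{sa}$ for its self-adjoint part, and $q$ for the conjugate exponent of $p$.

\begin{enumerate}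
\item[(L1)] \emph{Products and powers.} If $x\in L^r$, $y\in L^s$ and $\frac1r+\frac1s=\frac1t\le1$, then $xy\in L^t$ and $\|xy\|_t\le\|x\|_r\|y\|_s$ (H\"older). Also $\|x^*\|_p=\|x\|_p$, and $x\in L^p$ has a polar decomposition $x=w|x|$ with $w\in M$, $|x|\in L^p_+$. For $0<\alpha\le p$ the map $x\mapsto x^\alpha$ is a bijection $L^p_+\to L^{p/\alpha}_+$ with $\|x^\alpha\|_{p/\alpha}=\|x\|_p^\alpha$. In particular, for $1<p<\infty$, $x\mapsto x^{p-1}$ is a bijection $L^p_+\to L^q_+$.
\item[(L2)] \emph{Trace and duality.} Under $L^1=M_*$ put $\operatorname{tr}(R)=R(1)$. Then $R(m)=\operatorname{tr}(Rm)$ for $m\in M$, $\|x\|_p^p=\operatorname{tr}(|x|^p)$, and $\operatorname{tr}(xy)=\operatorname{tr}(yx)$ for $x\in L^p$, $y\in L^q$. The pairing $\operatorname{tr}(xy)$ identifies $L^q$ isometrically with $(L^p)^*$ for $1\le p<\infty$, and $x\in L^p$ is positive if and only if $\operatorname{tr}(xy)\ge0$ for all $y\in L^q_+$.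
\item[(L3)] \emph{Supports.} The support $s(x)$ of $x\in L^p_{sa}$, the least projection $e$ with $x=exe$, lies in $M$. Each such $x$ is $x_+-x_-$ with $x_\pm\in L^p_+$ and $s(x_+)s(x_-)=0$, and $L^p_+$ spans $L^p$. For $b\ge0$ we have $s(b^\alpha)=s(b)$, and $ab=0$ implies $a\,s(b)=0$. For $R\in L^1_+$ and a projection $e$, $s(R)\le e$ if and only if $R(1-e)=0$.
\item[(L4)] \emph{Standard form.} $L^2$ is a Hilbert space with $\langle\xi,\eta\rangle=\operatorname{tr}(\eta^*\xi)$. Left multiplication is a faithful representation of $M$ on $L^2$, and the left and right actions of $M$ are commutants of each other.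
\item[(L5)] \emph{Uniform convexity.} Let $1<p<\infty$. If $\|a_n\|_p,\|b_n\|_p\le1$ and $\|a_n+b_n\|_p\to2$, then $\|a_n-b_n\|_p\to0$.
\item[(L6)] \emph{Corners.} For a projection $e\in M$, $L^p(eMe)=eL^p(M)e$, compatibly with products, with powers, and with the inclusion $(eMe)_*\subset M_*$, $\omega\mapsto\omega(e\,\cdot\,e)$.
\item[(L7)] \emph{Finite dimensions.} If $\dim M<\infty$ and $\operatorname{Tr}$ is the trace with value $1$ on minimal projections, then $L^p(M)$ is identified with $M$ normed by $\operatorname{Tr}(|x|^p)^{1/p}$, and functionals with their densities, compatibly with products and powers.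
\end{enumerate}

We call $R,S\in L^p_+$ \emph{orthogonal}, $R\perp S$, if $s(R)s(S)=0$.

\begin{lemma}\label{lem:norm}
Let $1\le p<\infty$.
\begin{enumerate}
\item[(a)] If $x,y\in L^p_{sa}$ and $s(x)s(y)=0$, then $\|x+y\|_p^p=\|x\|_p^p+\|y\|_p^p$.
\item[(b)] If $0\le x\le y$ in $L^p$, then $\|x\|_p\le\|y\|_p$.
\item[(c)] If $x\in L^p_{sa}$ and $e\in M$ is a projection, then $\|exe\|_p^p+\|(1-e)x(1-e)\|_p^p\le\|x\|_p^p$.
\item[(d)] If $V\in L^1_{sa}$ and $\|V\|_1=V(1)$, then $V\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}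
(a) Here $|x+y|^p=|x|^p+|y|^p$; apply $\operatorname{tr}$. (b) Let $x\ne0$ and $z=x^{p-1}/\|x\|_p^{p-1}$, read as $z=1$ if $p=1$. Then $z\in L^q_+$, $\|z\|_q=1$, and $\|x\|_p=\operatorname{tr}(zx)\le\operatorname{tr}(zy)\le\|y\|_p$. (c) With the unitary $u=2e-1$ we have $exe+(1-e)x(1-e)=\frac12(x+uxu)$, which has norm at most $\|x\|_p$; apply (a). (d) By (a), $\|V\|_1=V_+(1)+V_-(1)$, while $V(1)=V_+(1)-V_-(1)$. So $\|V_-\|_1=V_-(1)=0$.
\end{proof}

\subsection{The derivative of the norm}
Let $1<p<\infty$. For $x\in L^p_{sa}$ put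
\[
D(x)=x_+^{p-1}-x_-^{p-1}\in L^q_{sa}.
\]
Then $\operatorname{tr}(D(x)x)=\|x_+\|_p^p+\|x_-\|_p^p=\|x\|_p^p$ and, since $(p-1)q=p$, also $\|D(x)\|_q^q=\|x\|_p^p$. Thus $\|D(x)\|_q=\|x\|_p^{p-1}$, and $D(x)$ is a multiple of the functional that norms $x$.

\begin{lemma}\label{lem:diff}
Let $1<p<\infty$. The map $D:L^p_{sa}\to L^q_{sa}$ is norm continuous; in particular so is $R\mapsto R^{p-1}$ on $L^p_+$. For each $x\in L^p_{sa}$,
\begin{equation}\label{eq:diff}
\|x+h\|_p^p=\|x\|_p^p+p\operatorname{tr}(D(x)h)+o(\|h\|_p)\qquad(h\in L^p_{sa},\ h\to0).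
\end{equation}
\end{lemma}

\begin{proof}
At $x=0$ both claims follow from $p>1$: $\|D(h)\|_q=\|h\|_p^{p-1}\to0$ and $\|h\|_p^p=o(\|h\|_p)$. For $x\ne0$ put $n(x)=D(x)/\|x\|_p^{p-1}$, a unit vector of $L^q$ with $\operatorname{tr}(n(x)x)=\|x\|_p$. As $h\to0$,
\[
\operatorname{tr}\big((n(x+h)+n(x))x\big)=\|x+h\|_p-\operatorname{tr}(n(x+h)h)+\|x\|_p\to2\|x\|_p .
\]
So $\|n(x+h)+n(x)\|_q\to2$, and $n(x+h)\to n(x)$ by (L5) for $L^q$. This gives the continuity of $D$. From $\|x+h\|_p\ge\operatorname{tr}(n(x)(x+h))$ and $\|x\|_p\ge\operatorname{tr}(n(x+h)x)$ we get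
\[
\operatorname{tr}(n(x)h)\le\|x+h\|_p-\|x\|_p\le\operatorname{tr}(n(x+h)h).
\]
The outer terms differ by at most $\|n(x+h)-n(x)\|_q\|h\|_p=o(\|h\|_p)$, so $\|x+h\|_p=\|x\|_p+\operatorname{tr}(n(x)h)+o(\|h\|_p)$. Compose with $r\mapsto r^p$.
\end{proof}

\subsection{Making room}
The next two lemmas show that in an infinite-dimensional algebra finitely many positive elements can be moved slightly so that a nonzero projection is orthogonal to all of them.

\begin{lemma}\label{lem:room}
If $M$ is infinite-dimensional, it contains nonzero mutually orthogonal projections $g_1,g_2,\dots$, and $e_n=1-\sum_{k\ge n}g_k$ are projections with $e_n\uparrow1$ and $e_n\ne1$ for all $n$.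
\end{lemma}

\begin{proof}
Suppose there is no such sequence $(g_k)$. Then there is no strictly decreasing sequence of projections either (take differences), so every nonzero projection dominates a minimal one, and a maximal orthogonal family $f_1,\dots,f_n$ of minimal projections is finite with sum $1$. By the spectral theorem $f_iMf_i=\mathbb Cf_i$. If $x,y\in f_iMf_j$ and $x\ne0$, then $x^*x=cf_j$ with $c>0$ and $yx^*\in\mathbb Cf_i$, so $y=c^{-1}(yx^*)x\in\mathbb Cx$. Hence $\dim M\le n^2$. The claim on $e_n$ holds because the tails $\sum_{k\ge n}g_k$ are nonzero and decrease to $0$.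
\end{proof}

\begin{lemma}\label{lem:compress}
Let $e_n\uparrow1$ be projections in $M$, let $1\le p<\infty$ and $x\in L^p_+(M)$. Then $\|e_nxe_n-x\|_p\to0$.
\end{lemma}

\begin{proof}
Normality controls $\|(1-e_n)\xi\|_2$ directly, so we factor through $L^2$ when $p\le2$ and dualize when $p>2$.

Let $p\le2$, $x=h^{1/p}$ with $h\in L^1_+$, and $g=1-e_n$. Write $gx=gh^{1/2}\cdot h^{1/p-1/2}$, the last factor being omitted for $p=2$. Since $\|gh^{1/2}\|_2^2=\operatorname{tr}(h^{1/2}gh^{1/2})=h(g)$, H\"older's inequality gives $\|gx\|_p\le h(g)^{1/2}h(1)^{1/p-1/2}$, and $h(g)\to0$ because $h$ is normal. Now $x-e_nxe_n=gx+e_nxg$ and $\|xg\|_p=\|gx\|_p$.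

Let $p>2$, so $q<2$. By the first case and (L3), $e_nze_n\to z$ for every $z\in L^q$. Hence $\operatorname{tr}(z\,e_nxe_n)=\operatorname{tr}(e_nze_n\,x)\to\operatorname{tr}(zx)$. Let $\|x\|_p=1$ and take $z=x^{p-1}$: then $\operatorname{tr}(z(e_nxe_n+x))\to2$ with $\|z\|_q=1$ and $\|e_nxe_n\|_p\le1$, so $\|e_nxe_n+x\|_p\to2$, and (L5) applies.
\end{proof}

\subsection{Jordan isomorphisms}
A \emph{linear order isomorphism} is a linear bijection that maps the positive cone onto the positive cone. Our Jordan isomorphisms will come from the following theorem.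

\begin{theorem}[Kadison \cite{Kadison}]\label{thm:kadison}
A unital linear order isomorphism between the self-adjoint parts of unital $C^*$-algebras extends to a Jordan $^*$-isomorphism.
\end{theorem}

In the other direction, a Jordan $^*$-isomorphism acts on the $L^p$-spaces. This is well known \cite{Watanabe,Sherman}; a proof is given in Appendix~\ref{app:jordan}.

\begin{proposition}\label{prop:induced}
Let $J:A\to B$ be a Jordan $^*$-isomorphism of von Neumann algebras and $1\le p<\infty$. There is a surjective linear isometry $\Lambda:L^p(A)\to L^p(B)$ with $\Lambda(L^p_+(A))=L^p_+(B)$ such that, for $R\in L^1_+(A)$, $k\in L^p_+(A)$ and $x\in A$,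
\begin{equation}\label{eq:induced}
\Lambda(R^{1/p})=(R\circ J^{-1})^{1/p},\qquad\Lambda(k^{1/2}xk^{1/2})=\Lambda(k)^{1/2}J(x)\Lambda(k)^{1/2}.
\end{equation}
\end{proposition}

\section{Orthogonality and reduction to additivity}\label{sec:orth}

In Example~\ref{ex:C2} the pair at maximal distance was the orthogonal pair. This holds in general, and it is the first algebraic information that the metric gives.

\begin{lemma}\label{lem:orth}
For $R,S\in\mathcal S_p(M)$ we have $\|R-S\|_p^p\le2$, with equality if and only if $R\perp S$.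
\end{lemma}

\begin{proof}
If $R\perp S$, equality holds by Lemma~\ref{lem:norm}(a). In general let $x=R-S$, $e=s(x_+)$, $f=s(x_-)$, so $ef=0$. Then $x_+=exe=eRe-eSe\le eRe$ and $x_-=-fxf\le fSf$. By Lemma~\ref{lem:norm}(a),(b),
\[
\|x\|_p^p=\|x_+\|_p^p+\|x_-\|_p^p\le\|eRe\|_p^p+\|fSf\|_p^p\le2 .
\]
If equality holds, then $\|eRe\|_p=1=\|R\|_p$, and Lemma~\ref{lem:norm}(c) gives $(1-e)R(1-e)=0$. Hence $R^{1/2}(1-e)=0$ and $s(R)\le e$. The same argument gives $s(S)\le f$, so $R\perp S$.
\end{proof}

For a projection $e\in M$ put $F_e=\{T\in\mathcal S_p(M):s(T)\le e\}$, and for $E\subset\mathcal S_p(M)$ let $E^\perp$ be the set of elements of $\mathcal S_p(M)$ orthogonal to every element of $E$, so that $\emptyset^\perp=\mathcal S_p(M)$.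

\begin{lemma}\label{lem:faces}
If $g\ne0$ is a projection, then $F_g\ne\emptyset$. For $S\in\mathcal S_p(M)$ we have $\{S\}^{\perp\perp}=F_{s(S)}$.
\end{lemma}

\begin{proof}
Choose a normal state $\omega$ with $\omega(g)>0$. Then $R=\omega(g\,\cdot\,g)/\omega(g)$ is a normal state with $s(R)\le g$, and $R^{1/p}\in F_g$. It follows that the supremum $e_0$ of the supports of the elements of $F_e$ is $e$: otherwise $F_{e-e_0}\subset F_e$ would contain an element whose support is orthogonal to $e_0$. Now $\{S\}^\perp=F_{1-s(S)}$, and $T$ is orthogonal to all of $F_{1-s(S)}$ if and only if $s(T)$ is orthogonal to $1-s(S)$.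
\end{proof}

\emph{Until the end of Section~\ref{sec:ideals}, $\Psi:\mathcal S_p(M)\to\mathcal S_p(N)$ is a distance preserving bijection.} By Lemma~\ref{lem:orth} it preserves orthogonality in both directions. To speak of sums we extend $\Psi$ radially to the cone:
\[
\Phi:L^p_+(M)\to L^p_+(N),\qquad\Phi(0)=0,\qquad\Phi(T)=\|T\|_p\,\Psi(T/\|T\|_p)\quad(T\ne0).
\]
This is a positively homogeneous, norm preserving bijection that preserves orthogonality in both directions. It is continuous: at $0$ because it preserves norms, elsewhere because $\Psi$ and the norm are continuous. We do not yet know that it preserves distances. Formula \eqref{eq:main} says that $\Phi$, transported to the preduals, is the linear map $\Theta_*$. So we put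
\[
\Gamma:L^1_+(M)\to L^1_+(N),\qquad\Gamma(R)=\Phi(R^{1/p})^p ,
\]
which by (L1) is a positively homogeneous, norm preserving bijection.

We shall twice use the following elementary extension.

\begin{lemma}\label{lem:cone}
For $1\le r<\infty$, an additive and positively homogeneous bijection $f:L^r_+(M)\to L^r_+(N)$ extends to a linear order isomorphism $L^r_{sa}(M)\to L^r_{sa}(N)$.
\end{lemma}

\begin{proof}
Put $f(X-Y)=f(X)-f(Y)$ for $X,Y\ge0$. If $X-Y=X_1-Y_1$, then $X+Y_1=X_1+Y$ and $f(X)+f(Y_1)=f(X_1)+f(Y)$, so this is well defined, and it is real-linear. The inverse $f^{-1}$ is also additive and positively homogeneous, and its extension inverts that of $f$.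
\end{proof}

\begin{lemma}\label{lem:reduce}
If $\Gamma$ is additive, the conclusion of Theorem~\ref{thm:main} holds.
\end{lemma}

\begin{proof}
Extend $\Gamma$ by Lemma~\ref{lem:cone} and complexify, to get a linear bijection $\Gamma:M_*\to N_*$ that maps the positive cone onto the positive cone. For self-adjoint $V$, $\|\Gamma(V)\|_1\le\|V_+\|_1+\|V_-\|_1=\|V\|_1$, so $\Gamma$ is bounded, and so is $\Gamma^{-1}$ for the same reason. The adjoint $\Theta=\Gamma^*:N\to M$ is a linear bijection with $R(\Theta(y))=\Gamma(R)(y)$. As $R$ runs through $L^1_+(M)$, $\Gamma(R)$ runs through $L^1_+(N)$, so $\Theta(y)\ge0$ if and only if $y\ge0$. Also $R(\Theta(1))=\|\Gamma(R)\|_1=\|R\|_1=R(1)$ for all $R\in L^1_+(M)$, so $\Theta(1)=1$. By Theorem~\ref{thm:kadison}, $\Theta$ is a Jordan $^*$-isomorphism. Since $\Theta_*=\Gamma$, we get $\Psi(R^{1/p})=\Gamma(R)^{1/p}=\Theta_*(R)^{1/p}$ for normal states $R$.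
\end{proof}

\section{Metric midpoints and the case $p=1$}\label{sec:p1}

In this section $p=1$, so $\Gamma=\Phi$, and we write $\|\cdot\|=\|\cdot\|_1$. A \emph{metric midpoint} of $A$ and $B$ is a point at distance $\frac12\|A-B\|$ from both. Isometric bijections preserve the set of metric midpoints, but in $L^1$ this set is usually larger than $\{\frac12(A+B)\}$.

\begin{example}\label{ex:midpoints}
Let $M=\mathbb C^3$, $S_1=(\frac12,\frac12,0)$, $S_2=(0,0,1)$, so $\|S_1-S_2\|=2$. For a state $U=(u_1,u_2,u_3)$ we have $\|U-S_2\|=2(1-u_3)$, which equals $1$ exactly when $u_3=\frac12$. Then $u_1+u_2=\frac12$ and $\|U-S_1\|=(\frac12-u_1)+(\frac12-u_2)+\frac12=1$. So the metric midpoints form the segment $\{(a,\frac12-a,\frac12):0\le a\le\frac12\}$. The linear midpoint $(\frac14,\frac14,\frac12)$ is its center, and the reflection $U\mapsto S_1+S_2-U$ maps the segment onto itself.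
\end{example}

The center of a reflection is a metric invariant of a bounded set.

\begin{lemma}[Mazur--Ulam--V\"ais\"al\"a]\label{lem:MU}
Let $W$ be a bounded metric space, $z\in W$, and $\psi:W\to W$ an isometric bijection with $d(\psi w,z)=d(w,z)$ and $d(\psi w,w)=2d(w,z)$ for all $w\in W$. Let $(W',z',\psi')$ be another such triple. Then every isometric bijection $h:W\to W'$ satisfies $h(z)=z'$.
\end{lemma}

\begin{proof}
Let $\lambda=\sup_gd(gz,z)<\infty$, where $g$ runs through the isometric bijections of $W$ onto itself. For such $g$, the map $g^*=\psi g^{-1}\psi g$ is another one, and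
\[
d(g^*z,z)=d(g^{-1}\psi gz,z)=d(\psi gz,gz)=2d(gz,z).
\]
So $2\lambda\le\lambda$ and $\lambda=0$: every $g$ fixes $z$. For $g=h^{-1}\psi'h$ this says $\psi'hz=hz$, hence $2d(hz,z')=d(\psi'hz,hz)=0$.
\end{proof}

We apply the lemma to a set $W$ of metric midpoints of $A$ and $B$ taken inside the state space or the positive cone, with $z=\frac12(A+B)$ and $\psi(U)=A+B-U$. Since $\psi(U)-A=B-U$, $\psi(U)-B=A-U$, $\psi(U)-z=z-U$ and $\psi(U)-U=2(z-U)$, all metric requirements hold automatically, and $\psi$ is an involution. The one thing to prove is that $A+B-U$ is \emph{positive} for $U\in W$. We prove this in two configurations: $A,B$ on a segment between orthogonal states, and $A\le B$.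

\begin{lemma}\label{lem:orthadd}
If $S_1\perp S_2$ are normal states of $M$ and $t\in[0,1]$, then
\[
\Psi\big((1-t)S_1+tS_2\big)=(1-t)\Psi(S_1)+t\Psi(S_2).
\]
Consequently $\Phi(R_1+R_2)=\Phi(R_1)+\Phi(R_2)$ whenever $R_1\perp R_2$ in $L^1_+(M)$.
\end{lemma}

\begin{proof}
Put $T_t=(1-t)S_1+tS_2$, so $\|T_s-T_t\|=2|s-t|$ by Lemma~\ref{lem:norm}(a). Fix $0\le s<t\le1$, put $m=\frac{s+t}2$, and let $W(s,t)$ be the set of normal states $U$ with $\|U-T_s\|=\|U-T_t\|=t-s$. It contains $T_m=\frac12(T_s+T_t)$.

\emph{Claim: $T_s+T_t-U\ge0$ for $U\in W(s,t)$.} Let $e=s(S_1)$ and $f=1-e$, so $s(S_2)\le f$. We first show that $U$ is block diagonal with respect to $e$ and $f$. The triangle inequality gives $\|U-S_1\|\le(t-s)+2s=2m$ and $\|U-S_2\|\le(t-s)+2(1-t)=2(1-m)$. Write $A=(U-S_1)_+$, $B=(U-S_1)_-$. Since $(U-S_1)(1)=0$, we have $A(1)=B(1)=\frac12\|U-S_1\|\le m$, and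
\[
U(f)=(U-S_1)(f)=A(f)-B(f)\le A(f)\le A(1)\le m .
\]
The same estimate for $U-S_2$ and $e$ gives $U(e)=(U-S_2)(e)\le\frac12\|U-S_2\|\le1-m$. But $U(e)+U(f)=1$, so equality holds throughout: $B(f)=0$ and $A(f)=A(1)=m$. Thus $s(B)\le e$, $s(A)\le f$, and $U=U_1+U_2$ with $U_1=S_1-B$ supported in $e$, $U_2=A$ supported in $f$, $U_1(1)=1-m$, $U_2(1)=m$.

Now Lemma~\ref{lem:norm}(a) and the bound $\|V\|\ge V(1)$ give
\begin{align*}
t-s=\|U-T_s\|&=\|(1-s)S_1-U_1\|+\|U_2-sS_2\|\ge(m-s)+(m-s)=t-s,\\
t-s=\|U-T_t\|&=\|U_1-(1-t)S_1\|+\|tS_2-U_2\|\ge(t-m)+(t-m)=t-s.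
\end{align*}
So each of the four norms equals the value at $1$, and Lemma~\ref{lem:norm}(d) gives in particular $(1-s)S_1-U_1\ge0$ and $tS_2-U_2\ge0$. Therefore
\[
T_s+T_t-U=\big[(1-s)S_1-U_1\big]+\big[tS_2-U_2\big]+(1-t)S_1+sS_2\ge0 .
\]

By the claim, $\psi(U)=T_s+T_t-U$ is a normal state, so $(W(s,t),T_m,\psi)$ is a triple as in Lemma~\ref{lem:MU}. Let $T'_t$ and $W'(s,t)$ be the same objects for the orthogonal states $\Psi(S_1),\Psi(S_2)$ of $N$. If $\Psi(T_s)=T'_s$ and $\Psi(T_t)=T'_t$, then $\Psi$ maps $W(s,t)$ isometrically onto $W'(s,t)$, and Lemma~\ref{lem:MU} gives $\Psi(T_m)=T'_m$. So the set of $t\in[0,1]$ with $\Psi(T_t)=T'_t$ contains $0$ and $1$, is stable under midpoints, and is closed; it is $[0,1]$. For the last statement let $R_1,R_2\ne0$, and take $S_i=R_i/\|R_i\|$ and $t=\|R_2\|/(\|R_1\|+\|R_2\|)$.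
\end{proof}

For two states, $A\le B$ forces $A=B$, so the second configuration exists only in the cone. To use it we must know that $\Phi$ is isometric on the cone, and this is where a spare orthogonal state is needed: it absorbs the missing mass.

\begin{proposition}\label{prop:p1}
Theorem~\ref{thm:main} holds if $p=1$ and $M$ is infinite-dimensional.
\end{proposition}

\begin{proof}
\emph{Step 1: $\Phi$ is isometric on $L^1_+(M)$.} Let $R_1,R_2\in L^1_+(M)$ have supports below a projection $e\ne1$. By homogeneity we may assume $\|R_i\|\le1$. Choose $S\in F_{1-e}$ and put $T_i=R_i+(1-\|R_i\|)S$, a normal state. Lemma~\ref{lem:orthadd} gives $\Psi(T_i)=\Phi(R_i)+(1-\|R_i\|)\Psi(S)$, and $\Psi(S)\perp\Phi(R_i)$. By Lemma~\ref{lem:norm}(a), the equality $\|T_1-T_2\|=\|\Psi(T_1)-\Psi(T_2)\|$ reads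
\[
\|R_1-R_2\|+\big|\|R_1\|-\|R_2\|\big|=\|\Phi(R_1)-\Phi(R_2)\|+\big|\|R_1\|-\|R_2\|\big| .
\]
For arbitrary $R_1,R_2$, apply this to $e_nR_ie_n$ with $e_n$ from Lemma~\ref{lem:room}, and let $n\to\infty$ using Lemma~\ref{lem:compress} and the continuity of $\Phi$.

\emph{Step 2: if $R\le S$ in $L^1_+(M)$, then $\Phi(\frac{R+S}2)=\frac12(\Phi(R)+\Phi(S))$.} By Lemma~\ref{lem:norm}(d), $R\le S$ if and only if $\|S-R\|=\|S\|-\|R\|$. So Step~1 gives $\Phi(R)\le\Phi(S)$. Let $W$ be the set of $T\in L^1_+(M)$ with $\|T-R\|=\|S-T\|=\frac12\|S-R\|$. For $T\in W$,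
\[
\|S-R\|=(S-R)(1)=(T-R)(1)+(S-T)(1)\le\|T-R\|+\|S-T\|=\|S-R\|,
\]
so $\|S-T\|=(S-T)(1)$, hence $S-T\ge0$ and $R+S-T\ge0$. Thus $W$, $\frac{R+S}2$ and $\psi(T)=R+S-T$ form a triple as in Lemma~\ref{lem:MU}. The same holds for the set $W'$ defined by $\Phi(R)\le\Phi(S)$, and $\Phi$ maps $W$ isometrically onto $W'$ by Step~1.

\emph{Step 3: $\Phi$ is additive.} Let $R,S\in L^1_+(M)$. The points $R+tS$, $t\ge0$, increase with $t$, so by Step~2 the continuous map $t\mapsto\Phi(R+tS)$ respects midpoints. It therefore agrees with an affine map at the dyadic points of each interval $[0,2^k]$, hence on the interval, and so $\Phi(R+tS)=\Phi(R)+tV$ for some $V\in N_*$ and all $t\ge0$. To identify $V$, divide by $t$: $\Phi(t^{-1}R+S)=t^{-1}\Phi(R)+V$, and $t\to\infty$ gives $V=\Phi(S)$. Put $t=1$ and apply Lemma~\ref{lem:reduce}.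
\end{proof}

\section{Finite-dimensional algebras}\label{sec:fd}

If $\dim M<\infty$, the positive elements with support different from $1$ are the singular ones. They form a closed proper subset of the cone, so the approximation of Lemma~\ref{lem:compress} is not available. In exchange, minimal projections span the algebra, and the distance between two of them determines the trace of their product.

\begin{proposition}\label{prop:fd}
Theorem~\ref{thm:main} holds if $M$ is finite-dimensional, for every $p\in[1,\infty)$.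
\end{proposition}

\begin{proof}
Mutually orthogonal elements of $\mathcal S_p(M)$ have linearly independent supports, so $\mathcal S_p(M)$ has no infinite orthogonal family, and neither has $\mathcal S_p(N)$. By Lemmas~\ref{lem:room} and~\ref{lem:faces}, $N$ is finite-dimensional. We use (L7) and realize $M$ and $N$ as algebras of block diagonal matrices in which $\operatorname{Tr}$ is the usual trace and minimal projections have rank one. Every self-adjoint $x\in M$ has a decomposition $x=\sum\lambda_ie_i$ with $e_i$ minimal, mutually orthogonal, $\sum e_i=1$.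

\emph{Step 1: minimal projections.} If $e$ is a minimal projection, then $eMe=\mathbb Ce$ and $F_e=\{e\}$. Conversely, if $F_{s(T)}=\{T\}$, then $T$ equals any minimal projection below $s(T)$. By Lemma~\ref{lem:faces}, $T$ is a minimal projection if and only if $\{T\}^{\perp\perp}=\{T\}$. Hence $\Psi$ restricts to a bijection $e\mapsto e'$ between the minimal projections of $M$ and those of $N$. For minimal $e,f$, the matrix $e-f$ has rank at most $2$ and trace $0$, so its nonzero eigenvalues, if any, are $\pm\lambda$ with $2\lambda^2=\operatorname{Tr}((e-f)^2)=2-2\operatorname{Tr}(ef)$. Thus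
\[
\|e-f\|_p=2^{1/p}\big(1-\operatorname{Tr}(ef)\big)^{1/2},\qquad\text{and so}\qquad\operatorname{Tr}(e'f')=\operatorname{Tr}(ef).
\]

\emph{Step 2: the candidate.} Let $\sum c_ie_i=0$ with $c_i\in\mathbb R$ and $e_i$ minimal, and put $y=\sum c_ie_i'$. Then $\operatorname{Tr}(yf')=\operatorname{Tr}(\sum c_ie_if)=0$ for all minimal $f$. The $f'$ span $N_{sa}$, so $\operatorname{Tr}(y^2)=0$ and $y=0$. The converse implication follows by exchanging the roles of $M$ and $N$. Hence there is a linear bijection $L:M_{sa}\to N_{sa}$ with $L(e)=e'$ for minimal $e$, and $\operatorname{Tr}(L(x)L(y))=\operatorname{Tr}(xy)$ by bilinearity. The positive cones are generated by minimal projections, so $L(M_+)=N_+$. If $x=\sum\lambda_ie_i$ as above, then $L(x)=\sum\lambda_ie_i'$ with the $e_i'$ minimal and mutually orthogonal. It follows that $\|L(x)\|_p=\|x\|_p$, that $L(x^2)=L(x)^2$, and that $L(x^{1/p})=L(x)^{1/p}$ if $x\ge0$. Polarizing gives $L(xy+yx)=L(x)L(y)+L(y)L(x)$, and since $(x+iy)^2=x^2-y^2+i(xy+yx)$, the complexification of $L$ is a Jordan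 $^*$-isomorphism $M\to N$.

\emph{Step 3: $\Psi=L$ on $\mathcal S_p(M)$.} Let $T=\sum\lambda_ie_i\in\mathcal S_p(M)$, so $\lambda_i\in[0,1]$ and $\sum\lambda_i^p=1$. For $p=1$, Lemma~\ref{lem:orthadd} and induction on the number of terms give $\Psi(T)=\sum\lambda_ie_i'=L(T)$.

Let $p>1$. The map $L^{-1}\circ\Psi$ is an isometry of $\mathcal S_p(M)$ onto itself that fixes every minimal projection. So $T_1=L^{-1}\Psi(T)$ satisfies $\|T_1-e\|_p=\|T-e\|_p$ for all minimal $e$, and we must show that these distances determine $T$. The critical points of $e\mapsto\|T-e\|_p^p$ will give the eigenprojections, and the critical values the eigenvalues. For minimal $e$ and $k=-k^*\in M$, the projections $e(t)=\exp(tk)\,e\exp(-tk)=e+t[k,e]+O(t^2)$ are minimal, and \eqref{eq:diff} gives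
\[
\frac{d}{dt}\Big|_{t=0}\|T-e(t)\|_p^p=-p\operatorname{Tr}(G[k,e])=-p\operatorname{Tr}(k[e,G]),\qquad G=D(T-e)=\gamma(T-e),
\]
where $\gamma(r)=\operatorname{sgn}(r)|r|^{p-1}$. The commutator $[e,G]$ is anti-Hermitian, so $k=[e,G]^*$ is allowed, and the derivative vanishes for all $k$ if and only if $[e,G]=0$. Since $\gamma$ is a bijection of $\mathbb R$, each of $G$ and $T-e$ is a function of the other, so $[e,G]=0$ if and only if $[e,T]=0$. The functions of $t$ are the same for $T_1$ as for $T$, so $T$ and $T_1$ commute with the same minimal projections. In particular $T_1$ commutes with each $e_i$, so $e_iT_1=e_iT_1e_i\in\mathbb Re_i$ and $T_1=\sum\mu_ie_i$ with $\mu_i\in[0,1]$. As in Example~\ref{ex:C2}, $\|T-e_i\|_p^p=1-\lambda_i^p+(1-\lambda_i)^p$ is strictly decreasing in $\lambda_i$, so $\mu_i=\lambda_i$ and $T_1=T$.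

\emph{Step 4.} Put $\Theta=L^{-1}$. For a state with density $R$ and for $y\in N$ we have $\operatorname{Tr}(L(R)y)=\operatorname{Tr}(L(R)L(\Theta(y)))=\operatorname{Tr}(R\,\Theta(y))$, that is, $L(R)=\Theta_*(R)$. Hence $\Psi(R^{1/p})=L(R^{1/p})=L(R)^{1/p}=\Theta_*(R)^{1/p}$.
\end{proof}

\section{The derivative at an orthogonal point}\label{sec:deriv}

Let $1<p<\infty$ and write $\|\cdot\|=\|\cdot\|_p$. We carry out the computation of the introduction in general. The difficulty is that $\Psi$ is not known to be differentiable. We therefore work with difference quotients, whose norms we know because $\Psi$ is isometric, and let uniform convexity produce the limit.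

\begin{proposition}\label{prop:pairing}
Let $R,X\in\mathcal S_p(M)$ and suppose that some $S\in\mathcal S_p(M)$ is orthogonal to both. Then $\operatorname{tr}(\Psi(R)^{p-1}\Psi(X))=\operatorname{tr}(R^{p-1}X)$.
\end{proposition}

\begin{proof}
Primes denote images under $\Psi$. For $0<b<1$ let $T_b=(1-b^p)^{1/p}S+bX$, which lies in $\mathcal S_p(M)$ by Lemma~\ref{lem:norm}(a), and let $Y_b=(T_b'-S')/b\in L^p_{sa}(N)$. All limits are for $b\to0$.

\emph{The quotients have norm tending to $1$.} We have
\[
\|Y_b\|^p=b^{-p}\|T_b-S\|^p=b^{-p}\big[(1-(1-b^p)^{1/p})^p+b^p\big].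
\]
Since $u^{1/p}\ge u$ on $[0,1]$, $0\le1-(1-b^p)^{1/p}\le b^p$, so $1\le\|Y_b\|^p\le1+b^{p^2-p}\to1$.

\emph{They are asymptotically tangent to the sphere.} By \eqref{eq:diff} at $S'$, $1=\|S'+bY_b\|^p=1+pb\operatorname{tr}(S'^{\,p-1}Y_b)+o(b)$. Hence $\operatorname{tr}(S'^{\,p-1}Y_b)\to0$.

\emph{Distances to a test point.} Let $Z\in\mathcal S_p(M)$ with $Z\perp S$. The support of $bX-Z$ is orthogonal to $s(S)$, so Lemma~\ref{lem:norm}(a), \eqref{eq:diff} at $Z$, and $b^p=o(b)$ give
\[
\|T_b-Z\|^p=(1-b^p)+\|Z-bX\|^p=2-pb\operatorname{tr}(Z^{p-1}X)+o(b).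
\]
On the other side $Z'\perp S'$, so $\|S'-Z'\|^p=2$ and $D(S'-Z')=S'^{\,p-1}-Z'^{\,p-1}$, and \eqref{eq:diff} at $S'-Z'$ gives
\[
\|T_b'-Z'\|^p=\|(S'-Z')+bY_b\|^p=2+pb\operatorname{tr}\big((S'^{\,p-1}-Z'^{\,p-1})Y_b\big)+o(b).
\]
The left sides are equal. Dividing by $pb$ and using tangency,
\begin{equation}\label{eq:test}
\operatorname{tr}(Z'^{\,p-1}Y_b)\to\operatorname{tr}(Z^{p-1}X).
\end{equation}

\emph{Two choices of $Z$.} For $Z=X$, \eqref{eq:test} says $\operatorname{tr}(X'^{\,p-1}Y_b)\to1$. As $\|X'^{\,p-1}\|_q=1$ and $\|Y_b\|\to1$, we get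
\[
2\ge\big\|Y_b/\|Y_b\|+X'\big\|\ge\operatorname{tr}\big(X'^{\,p-1}(Y_b/\|Y_b\|+X')\big)\to2,
\]
so $Y_b\to X'$ in norm by (L5). For $Z=R$, the left side of \eqref{eq:test} now tends to $\operatorname{tr}(R'^{\,p-1}X')$.
\end{proof}

\begin{corollary}\label{cor:linear}
Let $1<p<\infty$ and let $M$ be infinite-dimensional. Then
\begin{equation}\label{eq:pairing}
\operatorname{tr}(\Phi(R)^{p-1}\Phi(X))=\operatorname{tr}(R^{p-1}X)\qquad(R,X\in L^p_+(M)),
\end{equation}
and $\Phi$ extends to a linear order isomorphism $L^p_{sa}(M)\to L^p_{sa}(N)$.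
\end{corollary}

\begin{proof}
Take $e_n$ from Lemma~\ref{lem:room}. For the pair $e_nRe_n,e_nXe_n$, \eqref{eq:pairing} is trivial if one of them is $0$; otherwise it follows from Proposition~\ref{prop:pairing}, with $S\in F_{1-e_n}$, because both sides are homogeneous of degree $p-1$ in $R$ and $1$ in $X$. Let $n\to\infty$, using Lemma~\ref{lem:compress}, the continuity of $\Phi$, and the continuity of $R\mapsto R^{p-1}$ (Lemma~\ref{lem:diff}).

Since $\Phi$ is surjective, every $Z\in L^q_+(N)$ is $\Phi(R)^{p-1}$ for some $R\in L^p_+(M)$. The right side of \eqref{eq:pairing} is additive in $X$, so $\operatorname{tr}\big(Z(\Phi(X+Y)-\Phi(X)-\Phi(Y))\big)=0$ for all $Z\in L^q_+(N)$ and $X,Y\in L^p_+(M)$. As $L^q_+(N)$ spans the dual of $L^p(N)$, $\Phi$ is additive. Apply Lemma~\ref{lem:cone}.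
\end{proof}

\section{Order ideals and the end of the proof}\label{sec:ideals}

Let $1<p<\infty$. Lemma~\ref{lem:reduce} asks for the additivity of $\Gamma(R)=\Phi(R^{1/p})^p$, and the additivity of $\Phi$ does not give this directly. We must identify $\Phi$. Theorem~\ref{thm:kadison} identifies order isomorphisms that respect a unit, and the role of the unit can be given to any $\rho\in L^p_+(M)$ once we restrict to the \emph{order ideal}
\[
I_\rho=\{Y\in L^p_{sa}(M):-\lambda\rho\le Y\le\lambda\rho\text{ for some }\lambda\ge0\}.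
\]
For $M=\mathbb C^n$ this is the set of real vectors $Y=\rho x$ with $x$ supported where $\rho$ is. In general $I_\rho$ is a copy of the self-adjoint part of a corner, by a Radon--Nikodym argument in $L^2(M)$.

\begin{lemma}\label{lem:ideal}
Let $0\ne\rho\in L^p_+(M)$ and $e=s(\rho)$. Then $j_\rho(x)=\rho^{1/2}x\rho^{1/2}$ is a linear bijection of $(eMe)_{sa}$ onto $I_\rho$ with $j_\rho(e)=\rho$, and $j_\rho(x)\ge0$ if and only if $x\ge0$. Moreover $j_\rho((eMe)_+)$ is norm dense in $eL^p_+(M)e$.
\end{lemma}

\begin{proof}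
We have $\rho^{1/2}\in L^{2p}$ and $\frac1{2p}+\frac1{2q}=\frac12$, so $\rho^{1/2}L^{2q}\subset eL^2$. This subspace is dense in $eL^2$. Indeed, let $\zeta\in eL^2$ satisfy $\operatorname{tr}(\zeta^*\rho^{1/2}u)=0$ for all $u\in L^{2q}$. The element $\zeta^*\rho^{1/2}$ lies in $L^r$ with $\frac1r=\frac12+\frac1{2p}=1-\frac1{2q}$, so it is $0$ by duality, and $\zeta^*=\zeta^*e=0$ by (L3).

\emph{Order.} If $x\ge0$, then $j_\rho(x)=(x^{1/2}\rho^{1/2})^*(x^{1/2}\rho^{1/2})\ge0$. Conversely let $x\in(eMe)_{sa}$ and $j_\rho(x)\ge0$. For $u\in L^{2q}$ we have $uu^*\in L^q_+$ and $\langle x\rho^{1/2}u,\rho^{1/2}u\rangle=\operatorname{tr}(j_\rho(x)uu^*)\ge0$. By density $x$ acts as a positive operator on $eL^2$, and it acts as $0$ on $(1-e)L^2$, so $x\ge0$ by (L4). If $j_\rho(x)=0$, then $x\ge0$ and $-x\ge0$, so $j_\rho$ is injective. From $-\|x\|e\le x\le\|x\|e$ we get $j_\rho(x)\in I_\rho$.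

\emph{Surjectivity.} If $-\lambda\rho\le Y\le\lambda\rho$ with $\lambda>0$, then $0\le(Y+\lambda\rho)/2\lambda\le\rho$, and $\rho=j_\rho(e)$. So it suffices to treat $0\le Y\le\rho$. The sesquilinear form $B(u,v)=\operatorname{tr}(Yuv^*)$ on $L^{2q}$ satisfies $0\le B(u,u)\le\operatorname{tr}(\rho uu^*)=\|\rho^{1/2}u\|_2^2$. By the Cauchy--Schwarz inequality, $|B(u,v)|\le\|\rho^{1/2}u\|_2\|\rho^{1/2}v\|_2$. Hence $B$ depends only on $\rho^{1/2}u$ and $\rho^{1/2}v$, and there is an operator $0\le x\le1$ on $eL^2$ with $B(u,v)=\langle x\rho^{1/2}u,\rho^{1/2}v\rangle$. For $m\in M$,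
\[
\langle x(\rho^{1/2}um),\rho^{1/2}v\rangle=B(um,v)=B(u,vm^*)=\langle x\rho^{1/2}u,\rho^{1/2}vm^*\rangle=\langle(x\rho^{1/2}u)m,\rho^{1/2}v\rangle,
\]
so $x$ commutes with the right action of $M$ on $eL^2$. Extended by $0$ on $(1-e)L^2$, which is also invariant under the right action, $x$ lies in the commutant of that action. By (L4) it is left multiplication by an element of $M$, again called $x$, and $x=exe\ge0$. Then $\operatorname{tr}(Yuv^*)=\operatorname{tr}(j_\rho(x)uv^*)$ for all $u,v\in L^{2q}$. Every $z=w|z|\in L^q$ has the form $uv^*$ with $u=w|z|^{1/2}$, $v=|z|^{1/2}$, so $Y=j_\rho(x)$.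

\emph{Density.} The space $\rho^{1/2}M$ is dense in $eL^{2p}$. Indeed, let $r$ be conjugate to $2p$ and let $z\in L^r$ satisfy $\operatorname{tr}(z\rho^{1/2}m)=0$ for all $m\in M$. Then $z\rho^{1/2}=0$ in $L^1$, so $ze=0$ and $\operatorname{tr}(zy)=\operatorname{tr}(zey)=0$ for all $y\in eL^{2p}$; the Hahn--Banach theorem gives the density. Given $Y\in eL^p_+e$, choose $y_n\in M$ with $\rho^{1/2}y_n\to Y^{1/2}$ in $L^{2p}$. By H\"older's inequality $j_\rho(e\,y_ny_n^*\,e)=(\rho^{1/2}y_n)(\rho^{1/2}y_n)^*\to Y$ in $L^p$.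
\end{proof}

A linear order isomorphism need not come from a Jordan isomorphism as in Proposition~\ref{prop:induced}: for invertible $a\in M$ the map $X\mapsto aXa^*$ is one, and for $a=2$ it does not preserve norms. So \eqref{eq:pairing} has to be used a second time. Also, $M$ may have no faithful normal state, and then no $\rho$ has support $1$. This does no harm, because additivity involves two elements at a time and $\rho$ can be adapted to them.

\begin{proposition}\label{prop:pbig}
Theorem~\ref{thm:main} holds if $1<p<\infty$ and $M$ is infinite-dimensional.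
\end{proposition}

\begin{proof}
Let $0\ne\rho\in L^p_+(M)$, $e=s(\rho)$, $\sigma=\Phi(\rho)\neq0$, $f=s(\sigma)$. We show that $\Gamma$ is additive on $\{R\in L^1_+(M):s(R)\le e\}$.

By Corollary~\ref{cor:linear}, $\Phi$ is a linear order isomorphism, so $\Phi(I_\rho)=I_\sigma$. By Lemma~\ref{lem:ideal}, $J=j_\sigma^{-1}\circ\Phi\circ j_\rho:(eMe)_{sa}\to(fNf)_{sa}$ is a linear order isomorphism with $J(e)=f$. By Theorem~\ref{thm:kadison} it extends to a Jordan $^*$-isomorphism $J:eMe\to fNf$, and by construction
\begin{equation}\label{eq:PhiJ}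
\Phi(\rho^{1/2}x\rho^{1/2})=\sigma^{1/2}J(x)\sigma^{1/2}\qquad(x\in(eMe)_{sa}).
\end{equation}
Let $\Lambda:eL^p(M)e\to fL^p(N)f$ be the isometry induced by $J$ (Proposition~\ref{prop:induced} and (L6)). Comparing \eqref{eq:PhiJ} with the second formula in \eqref{eq:induced}, we see that we need $\Lambda(\rho)=\sigma$. Apply \eqref{eq:pairing} with $R=\rho$ and $X=\rho^{1/2}x\rho^{1/2}$, $x\in(eMe)_+$:
\[
\operatorname{tr}(\rho^px)=\operatorname{tr}(\rho^{p-1}\rho^{1/2}x\rho^{1/2})=\operatorname{tr}(\sigma^{p-1}\sigma^{1/2}J(x)\sigma^{1/2})=\operatorname{tr}(\sigma^pJ(x)).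
\]
So $\sigma^p=\rho^p\circ J^{-1}$ in $(fNf)_*$, and the first formula in \eqref{eq:induced} gives $\Lambda(\rho)=(\rho^p\circ J^{-1})^{1/p}=\sigma$. Hence $\Lambda$ and $\Phi$ agree on $j_\rho((eMe)_+)$. This set is dense in $eL^p_+(M)e$ and both maps are continuous there, so $\Phi=\Lambda$ on $eL^p_+(M)e$. For $R\in L^1_+(M)$ with $s(R)\le e$ we obtain
\[
\Gamma(R)=\Lambda(R^{1/p})^p=R\circ J^{-1}\in(fNf)_*=fL^1(N)f,
\]
which is additive in $R$.

Given $R_1,R_2\in L^1_+(M)$, not both $0$, take $\rho=(R_1+R_2)^{1/p}$. Then $R_i(1-e)\le(R_1+R_2)(1-e)=0$, so $s(R_i)\le e$ and $\Gamma(R_1+R_2)=\Gamma(R_1)+\Gamma(R_2)$. Lemma~\ref{lem:reduce} applies.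
\end{proof}

Propositions~\ref{prop:p1}, \ref{prop:fd} and~\ref{prop:pbig} cover all cases, and Theorem~\ref{thm:main} is proved.

\section{Converse, linear extension, and the exponent}\label{sec:more}

\begin{proof}[Proof of Theorem~\ref{thm:more}]
(i) Apply Proposition~\ref{prop:induced} to $J=\Theta^{-1}:M\to N$. The map $\Lambda:L^p(M)\to L^p(N)$ is a surjective linear isometry that maps the positive cone onto the positive cone, and $\Lambda(R^{1/p})=(R\circ\Theta)^{1/p}=\Theta_*(R)^{1/p}$. Its restriction to $\mathcal S_p(M)$ is a distance preserving bijection onto $\mathcal S_p(N)$ given by \eqref{eq:main}. If $\Theta_1,\Theta_2$ induce the same $\Psi$, then $R\circ\Theta_1=R\circ\Theta_2$ for all normal states $R$ of $M$. Normal states separate the points of $M$, so $\Theta_1=\Theta_2$.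

(ii) By Theorem~\ref{thm:main}, $\Psi$ is the restriction of the map $\Lambda$ in (i).

(iii) Since $M\ne\mathbb C$, it has a projection $e\ne0,1$ by the spectral theorem. By Lemma~\ref{lem:faces}, $F_e$ and $F_{1-e}$ are nonempty, so $\mathcal S_p(M)$ contains an orthogonal pair, and its diameter is $2^{1/p}$ by Lemma~\ref{lem:orth}. Then $\mathcal S_{p'}(N)$ has more than one point, so $N\ne\mathbb C$, and its diameter is $2^{1/p'}$ for the same reason. Hence $p=p'$.
\end{proof}

\appendix
\section{Isometries induced by Jordan isomorphisms}\label{app:jordan}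

We prove Proposition~\ref{prop:induced} by extending $J$ to the cores. Let $A$ act faithfully on a Hilbert space $H$ and let $\varphi$ be a faithful normal semifinite weight on $A$. We recall the construction.
\begin{itemize}
\item The core $c(A)$ is generated on $L^2(\mathbb R,H)$ by the operators $(\pi(a)\xi)(t)=\sigma^\varphi_{-t}(a)\xi(t)$, $a\in A$, and $(\lambda(s)\xi)(t)=\xi(t-s)$, $s\in\mathbb R$; up to isomorphism it does not depend on $H$. We identify $A$ with $\pi(A)$. The dual action is given by $\theta_t\pi(a)=\pi(a)$, $\theta_t\lambda(s)=e^{-ist}\lambda(s)$.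
\item For a normal weight $\omega$ on $A$, the \emph{dual weight} is $\tilde\omega(x)=\omega\big(\int_{\mathbb R}\theta_t(x)\,dt\big)$, $x\in c(A)_+$, the integral lying in the extended positive part of $A$.
\item Let $h$ be the positive operator with $h^{is}=\lambda(s)$. The canonical trace is $\tau=\tilde\varphi(h^{-1}\,\cdot\,)$. For $\omega\in A_*$ positive, the element of $L^1_+(A)$ identified with $\omega$ is the unique $h_\omega$ with $\tilde\omega=\tau(h_\omega\,\cdot\,)$. Here $\psi(k\,\cdot\,)$ stands for $x\mapsto\lim_{\varepsilon\to0}\psi(k_\varepsilon^{1/2}xk_\varepsilon^{1/2})$ with $k_\varepsilon=k(1+\varepsilon k)^{-1}$, an expression symmetric in the order of the factors.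
\item (KMS condition.) The group $\sigma^\varphi$ is the only continuous one-parameter automorphism group $\alpha$ that leaves $\varphi$ invariant and has this property: for $x,y\in A$ with $\varphi(x^*x),\varphi(xx^*),\varphi(y^*y),\varphi(yy^*)$ finite, there is a bounded continuous function $F$ on $0\le\operatorname{Im}z\le1$, holomorphic inside, with $F(t)=\varphi(\alpha_t(x)y)$ and $F(t+i)=\varphi(y\alpha_t(x))$.
\end{itemize}

\begin{proof}[Proof of Proposition~\ref{prop:induced}]
By a theorem of Kadison, $J$ is the direct sum, along a central projection $z\in A$, of a $^*$-isomorphism and a $^*$-anti-isomorphism. Since $|x|^p=|zx|^p+|(1-z)x|^p$, the space $L^p(A)$ is the $\ell^p$-sum of $L^p(zA)$ and $L^p((1-z)A)$, and products and powers are computed in each summand. So we may treat the two cases separately.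

\emph{From cores to $L^p$.} Suppose $\kappa:c(A)\to c(B)$ is a linear $^*$-preserving bijection, multiplicative or anti-multiplicative, that extends $J$ and intertwines the dual actions and the canonical traces. It preserves order, so it is normal, and it commutes with $x\mapsto\int\theta_t(x)\,dt$; hence $(\omega\circ J^{-1})^{\sim}\circ\kappa=\tilde\omega$. It extends to the measurable operators with the same algebraic properties, commutes with powers of positive operators, and maps $L^r(A)$ onto $L^r(B)$ for each $r$. From $\tilde\omega=\tau(h_\omega\,\cdot\,)$ we get $\kappa(h_\omega)=h_{\omega\circ J^{-1}}$. So $\kappa(R)=R\circ J^{-1}$ on $L^1_+(A)$, and $\operatorname{tr}\circ\kappa=\operatorname{tr}$ because $J^{-1}(1)=1$. Let $\Lambda$ be the restriction of $\kappa$ to $L^p(A)$. It maps the positive cone onto the positive cone, and $\Lambda(R^{1/p})=\kappa(R)^{1/p}$. The second formula in \eqref{eq:induced} holds in both cases, because reversing the product $k^{1/2}xk^{1/2}$ does not change it. Finally $|\kappa(x)|$ equals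 $\kappa(|x|)$ or $\kappa(|x^*|)$, so $\|\Lambda(x)\|_p^p$ equals $\operatorname{tr}(|x|^p)$ or $\operatorname{tr}(|x^*|^p)$, and both are $\|x\|_p^p$.

\emph{Isomorphisms.} Let $J$ be multiplicative. Use the weight $\varphi\circ J^{-1}$ on $B$, whose modular group is $J\sigma^\varphi_tJ^{-1}$ by the KMS condition, and let $B$ act on $H$ through $J^{-1}$. Then $c(A)$ and $c(B)$ are the same algebra on $L^2(\mathbb R,H)$, with the same $\theta$, $h$ and $\tau$, and $\kappa$ is the identity.

\emph{Anti-isomorphisms.} Let $J$ be anti-multiplicative. Let $C:H\to\bar H$ be the canonical antiunitary onto the conjugate Hilbert space, $\bar a=CaC^{-1}$, and $\bar A=CAC^{-1}$. The map $a\mapsto\bar a$ is conjugate-linear, multiplicative and $^*$-preserving, so $\bar a\mapsto J(a^*)$ is a $^*$-isomorphism $\bar A\to B$, and $J$ is its composition with $J_0(a)=\overline{a^*}$. By the previous case it suffices to find $\kappa$ for $J_0:A\to\bar A$.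

Put $\bar\varphi(\bar a)=\varphi(a)$ for $a\ge0$; its linear extension satisfies $\bar\varphi(\bar a)=\overline{\varphi(a)}$. We claim $\sigma^{\bar\varphi}_t(\bar a)=\overline{\sigma^\varphi_{-t}(a)}$. Call the right side $\alpha_t(\bar a)$; then $\alpha$ leaves $\bar\varphi$ invariant. If $F$ is a KMS function for $\varphi$ and $x,y$, then $G(z)=\overline{F(-\bar z)}$ is bounded and continuous on the same strip, holomorphic inside, and
\[
G(t)=\overline{\varphi(\sigma^\varphi_{-t}(x)y)}=\bar\varphi(\alpha_t(\bar x)\bar y),\qquad G(t+i)=\overline{F(-t+i)}=\bar\varphi(\bar y\,\alpha_t(\bar x)).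
\]
The claim follows from the uniqueness in the KMS condition.

Define the antiunitary $V:L^2(\mathbb R,H)\to L^2(\mathbb R,\bar H)$ by $(V\xi)(t)=C\xi(-t)$, so $(V^{-1}\eta)(t)=C^{-1}\eta(-t)$. Then
\begin{align*}
(V\pi(a)V^{-1}\eta)(t)&=C\sigma^\varphi_t(a)C^{-1}\eta(t)=\sigma^{\bar\varphi}_{-t}(\bar a)\eta(t)=(\pi(\bar a)\eta)(t),\\
(V\lambda(s)V^{-1}\eta)(t)&=C(V^{-1}\eta)(-t-s)=\eta(t+s)=(\lambda(-s)\eta)(t).
\end{align*}
So $\beta(x)=VxV^{-1}$ is a conjugate-linear $^*$-isomorphism of $c(A)$ onto $c(\bar A)$ that extends $a\mapsto\bar a$. It intertwines the dual actions: both fix the $\pi(a)$, and $\beta(\theta_t\lambda(s))=e^{ist}\lambda(-s)=\theta_t\beta(\lambda(s))$. Hence $(\bar\varphi)^{\sim}\circ\beta=\tilde\varphi$ on positive elements. Since $V$ is antiunitary, $Vh^{is}V^{-1}=(VhV^{-1})^{-is}$. The left side is $\lambda(-s)$, so $(VhV^{-1})^{is}=\lambda(s)$, and $VhV^{-1}$ is the operator $h$ of $c(\bar A)$. Therefore $\beta$ intertwines the canonical traces on positive elements. The map $\kappa(x)=\beta(x^*)$ is linear,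 anti-multiplicative and $^*$-preserving, agrees with $\beta$ on positive elements, intertwines the dual actions and the traces, and extends $J_0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{shells}
\emph{Metric preserving bijections between positive spherical shells of non-commutative $L^{p}$-spaces},
\texttt{http://www.math.nsysu.edu.tw/\allowbreak\textasciitilde wong/\allowbreak papers/\allowbreak Metric\%20\allowbreak preserving\%20\allowbreak bijections\%20\allowbreak between\%20\allowbreak positive\%20\allowbreak spherical\%20\allowbreak shells-JOT-rev-1g.pdf}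

\bibitem{Kadison}
Kadison, 1952.

\bibitem{Sherman}
Sherman, 2005.

\bibitem{Watanabe}
Watanabe, 1992.

\end{thebibliography}
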